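\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}


\title{Dominating the two classes of a partitioned graph}

\begin{abstract}
For a graph $G$ let $f(G)$ be the maximum, over all partitions of $V(G)$ into two classes, of the sum of the numbers of vertices of $G$ needed to dominate each class. It was conjectured that for minimum degree $\delta\le 5$ one has $f(G)\le\frac{4}{\delta+3}|V(G)|$ if $\delta\equiv1\pmod 4$ and $f(G)\le\frac4{\delta+4}|V(G)|$ otherwise. We show that this is false for $\delta=3$ and for $\delta=4$, and true for $\delta=1,2$. For $\delta=3$ we determine the optimal constant, which is $\frac35$ and not $\frac47$. The upper bound follows from the inequality $5\gamma_G(A)\le|A|+|N[A]|$, valid whenever all vertices of $A$ have degree at least $3$, which we prove with the Gallai--Edmonds structure theorem.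
\end{abstract}

\section{Introduction}

All graphs are finite and simple. A set $D$ of vertices of a graph $G$ \emph{dominates} $X\subseteq V(G)$ if every vertex of $X$ is in $D$ or adjacent to a vertex of $D$; the least size of such a set $D\subseteq V(G)$ is denoted by $\gamma_G(X)$. Suppose the vertices of $G$ are split into two classes and each class has to be dominated separately, by vertices taken anywhere in $G$. A vertex may serve both classes, but it is then paid for twice. The cost of the worst split is
\[
f(G)=\max\{\gamma_G(V_1)+\gamma_G(V_2): V_1\cup V_2=V(G),\ V_1\cap V_2=\emptyset\}.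
\]
With $V_2=\emptyset$ we see that $f(G)\ge\gamma_G(V(G))$, and clearly $f(G)\le 2\gamma_G(V(G))$. So $f$ lies between the domination number and its double, and the question is how large it can be, relative to $|V(G)|$, when the minimum degree $\delta(G)$ is given. Put
\[
c_\delta=\sup\{f(G)/|V(G)|:\delta(G)=\delta\}.
\]

For $\delta\ge1$ the complete graph $K_{\delta+1}$ has $f=2$, since one vertex dominates everything. Hence $c_\delta\ge\frac2{\delta+1}$, which is $1$ for $\delta=1$ and $\frac23$ for $\delta=2$. For larger $\delta$ one can do better. It is known \cite{DPG} that for every $\delta>0$ there is a graph $G$ with minimum degree $\delta$ and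
\[
f(G)\ge\begin{cases}\frac4{\delta+3}|V(G)|&\text{for }\delta\equiv1\pmod4,\\[2pt] \frac4{\delta+4}|V(G)|&\text{for }\delta\not\equiv1\pmod4.\end{cases}
\]
The following conjecture from \cite{DPG} says that for small $\delta$ these ratios cannot be exceeded.

\begin{conjecture}
For any graph $G$ with minimum degree $\delta\le5$,
\[
f(G)\le\begin{cases}\frac4{\delta+3}|V(G)|&\text{for }\delta\equiv1\pmod4,\\[2pt] \frac4{\delta+4}|V(G)|&\text{for }\delta\not\equiv1\pmod4.\end{cases}
\]
\end{conjecture}

For $\delta=0$ this is the trivial bound $f(G)\le|V(G)|$, and we assume $\delta\ge1$ from now on. The conjectured constants for $\delta=1,\dots,5$ are $1,\frac23,\frac47,\frac12,\frac12$. The third and the fourth are wrong.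

\begin{theorem}\label{thm:counter}
\textup{(a)} There is a cubic graph on $10$ vertices with $f\ge6>\frac47\cdot10$.

\textup{(b)} There is a $4$-regular graph on $15$ vertices with $f\ge8>\frac12\cdot15$.
\end{theorem}

For minimum degree $3$ the first example is best possible. We write $N[v]$ for the closed neighborhood of $v$, and $N[A]=\bigcup_{a\in A}N[a]$.

\begin{theorem}\label{thm:three}
Let $G$ be a graph and let $A\subseteq V(G)$ be such that every vertex of $A$ has degree at least $3$ in $G$. Then
\[
5\,\gamma_G(A)\le|A|+|N[A]|.
\]
Consequently $f(G)\le\frac35|V(G)|$ whenever $\delta(G)\ge3$.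
\end{theorem}

\begin{theorem}\label{thm:two}
If $\delta(G)\ge2$, then $f(G)\le\frac23|V(G)|$.
\end{theorem}

\begin{corollary}
The conjecture is true for $\delta=1,2$ and false for $\delta=3,4$, and $c_1=1$, $c_2=\frac23$, $c_3=\frac35$; these three suprema are attained.
\end{corollary}

\begin{proof}
For $\delta=1$ the conjecture says $f(G)\le|V(G)|$, which holds since $\gamma_G(V_i)\le|V_i|$; equality holds for $K_2$. For $\delta=2$ use Theorem~\ref{thm:two} and $f(K_3)=2$. For $\delta=3$ use Theorems~\ref{thm:counter}(a) and~\ref{thm:three}, and for $\delta=4$ use Theorem~\ref{thm:counter}(b).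
\end{proof}

For $\delta=4$ and $\delta=5$ we only have the bounds $\frac8{15}\le c_4\le\frac47$ and $\frac12\le c_5\le\frac59$ (Section~\ref{sec:45}); whether the conjecture holds for $\delta=5$ is not decided here.

\medskip
We use three simple facts throughout.
\begin{itemize}
\item[(F1)] If $X_1,\dots,X_s\subseteq X$ and the sets $N[X_1],\dots,N[X_s]$ are pairwise disjoint, then $\gamma_G(X)\ge\sum_j\gamma_G(X_j)$, because a vertex dominating an element of $X_j$ lies in $N[X_j]$.
\item[(F2)] (\emph{Subadditivity}.) If $V(G)$ is partitioned into the vertex sets of subgraphs $F_1,\dots,F_s$ of $G$, then for every partition $V_1,V_2$ of $V(G)$ we have $\gamma_G(V_i)\le\sum_j\gamma_{F_j}(V_i\cap V(F_j))$, since we may take the union of dominating sets in the subgraphs. We call $\gamma_{F_j}(V_1\cap V(F_j))+\gamma_{F_j}(V_2\cap V(F_j))$ the \emph{cost} of the piece $F_j$; it is at most $f(F_j)$.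
\item[(F3)] Deleting an edge does not decrease any $\gamma_G(X)$, and hence does not decrease $f$.
\end{itemize}
By (F1) and (F2), $f$ is additive over disjoint unions, so disjoint copies of the graphs in Theorem~\ref{thm:counter} give infinitely many counterexamples.

\section{The two counterexamples}

By (F1), a class is expensive if it contains groups with disjoint closed neighborhoods, each hard to dominate. In both examples each class contains two such groups. Their closed neighborhoods partition $V(G)$, and the two classes give different partitions of $V(G)$.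

\begin{proof}[Proof of Theorem~\ref{thm:counter}(a)]
Take a $4$-cycle $a_1a_3a_2a_4$ and join a new vertex $b_0$ to $a_1,a_2,a_3$. Take a second copy of this graph, a $4$-cycle $b_1b_3b_2b_4$ with a new vertex $a_0$ joined to $b_1,b_2,b_3$, and add the edge $a_4b_4$ (Figure~\ref{fig:ten}). The graph is cubic. Let $V_1=\{a_0,\dots,a_4\}$ and $V_2=\{b_0,\dots,b_4\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,every node/.style={circle,draw,inner sep=1.5pt}]
\node (b0) at (-4.8,0) {$b_0$};
\node[fill=black!20] (a3) at (-3.4,0) {$a_3$};
\node[fill=black!20] (a1) at (-2.4,1.2) {$a_1$};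
\node[fill=black!20] (a2) at (-2.4,-1.2) {$a_2$};
\node[fill=black!20] (a4) at (-1.2,0) {$a_4$};
\node (b4) at (1.2,0) {$b_4$};
\node (b1) at (2.4,1.2) {$b_1$};
\node (b2) at (2.4,-1.2) {$b_2$};
\node (b3) at (3.4,0) {$b_3$};
\node[fill=black!20] (a0) at (4.8,0) {$a_0$};
\draw (b0)--(a1) (b0)--(a2) (b0)--(a3) (a1)--(a3) (a2)--(a3) (a1)--(a4) (a2)--(a4);
\draw (a4)--(b4);
\draw (a0)--(b1) (a0)--(b2) (a0)--(b3) (b1)--(b3) (b2)--(b3) (b1)--(b4) (b2)--(b4);
\end{tikzpicture}
\caption{A cubic graph on $10$ vertices with a partition into $V_1$ (gray) and $V_2$ (white) for which each class needs three dominating vertices.}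
\label{fig:ten}
\end{figure}

The sets
\[
N[a_0]=\{a_0,b_1,b_2,b_3\},\qquad N[\{a_1,a_2,a_3,a_4\}]=\{a_1,a_2,a_3,a_4,b_0,b_4\}
\]
are disjoint. No vertex of the second set dominates all of $a_1,\dots,a_4$: $a_1$ misses $a_2$, $a_2$ misses $a_1$, $a_3$ misses $a_4$, $a_4$ misses $a_3$, $b_0$ misses $a_4$, and $b_4$ misses $a_1$. By (F1), $\gamma_G(V_1)\ge1+2=3$. Exchanging the letters $a$ and $b$ is an automorphism, so $\gamma_G(V_2)\ge3$ as well, and $f(G)\ge6>\frac{40}7$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(b)]
Let $V_1=\{a_1,\dots,a_7\}$ and $V_2=\{b_1,\dots,b_8\}$, with the following edges: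
\begin{itemize}
\item inside $V_1$: $a_1a_2,\ a_2a_3,\ a_3a_4,\ a_4a_1,\ a_5a_6$;
\item inside $V_2$: $b_1b_3,\ b_3b_4,\ b_4b_2,\ b_5b_6,\ b_6b_7,\ b_7b_8,\ b_8b_5$;
\item across: $b_1$ to $a_2,a_3,a_4$; $b_2$ to $a_1,a_3,a_4$; $b_3$ to $a_1,a_2$; $b_4$ to $a_5,a_7$; $b_5$ to $a_5,a_7$; $b_6$ to $a_6,a_7$; $b_7$ to $a_6,a_7$; $b_8$ to $a_5,a_6$.
\end{itemize}
The closed neighborhoods are
\[
\begin{array}{ll}
N[a_1]=\{a_1,a_2,a_4,b_2,b_3\}, & N[b_1]=\{b_1,b_3,a_2,a_3,a_4\},\\
N[a_2]=\{a_2,a_1,a_3,b_1,b_3\}, & N[b_2]=\{b_2,b_4,a_1,a_3,a_4\},\\
N[a_3]=\{a_3,a_2,a_4,b_1,b_2\}, & N[b_3]=\{b_3,b_1,b_4,a_1,a_2\},\\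
N[a_4]=\{a_4,a_1,a_3,b_1,b_2\}, & N[b_4]=\{b_4,b_2,b_3,a_5,a_7\},\\
N[a_5]=\{a_5,a_6,b_4,b_5,b_8\}, & N[b_5]=\{b_5,b_6,b_8,a_5,a_7\},\\
N[a_6]=\{a_6,a_5,b_6,b_7,b_8\}, & N[b_6]=\{b_6,b_5,b_7,a_6,a_7\},\\
N[a_7]=\{a_7,b_4,b_5,b_6,b_7\}, & N[b_7]=\{b_7,b_6,b_8,a_6,a_7\},\\
 & N[b_8]=\{b_8,b_5,b_7,a_5,a_6\},
\end{array}
\]
so the graph is $4$-regular.

For $V_1$ consider the groups $\{a_1,a_2,a_3,a_4\}$ and $\{a_5,a_6,a_7\}$. Their closed neighborhoods $\{a_1,\dots,a_4,b_1,b_2,b_3\}$ and $\{a_5,a_6,a_7,b_4,\dots,b_8\}$ are disjoint. A vertex dominating the first group would lie in $N[a_1]\cap N[a_3]=\{a_2,a_4,b_2\}$ and in $N[a_2]\cap N[a_4]=\{a_1,a_3,b_1\}$, which are disjoint. A vertex dominating the second would lie in $N[a_5]\cap N[a_6]=\{a_5,a_6,b_8\}$ and in $N[a_7]$, which are disjoint. So each group needs two vertices, and $\gamma_G(V_1)\ge4$.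

For $V_2$ consider the groups $\{b_1,b_2,b_3\}$ and $\{b_5,b_6,b_7,b_8\}$. Their closed neighborhoods $\{b_1,\dots,b_4,a_1,\dots,a_4\}$ and $\{b_5,\dots,b_8,a_5,a_6,a_7\}$ are disjoint. A vertex dominating the first group would lie in $N[b_1]\cap N[b_2]=\{a_3,a_4\}$ and in $N[b_3]$, which are disjoint. A vertex dominating the second would lie in $N[b_5]\cap N[b_6]\cap N[b_7]=\{b_6,a_7\}$ and in $N[b_8]$, which are disjoint. Hence $\gamma_G(V_2)\ge4$, and $f(G)\ge8>\frac{15}2$.
\end{proof}

\section{Minimum degree three: the idea}\label{sec:idea}

For a set $A$ of vertices put $\Phi(A)=|A|+|N[A]|$: one unit for each vertex to be dominated and one for each vertex that can help. The main statement of Theorem~\ref{thm:three} is $5\gamma_G(A)\le\Phi(A)$. It implies the bound on $f$: if $\delta(G)\ge3$ and $n=|V(G)|$, then for every partition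
\[
5\bigl(\gamma_G(V_1)+\gamma_G(V_2)\bigr)\le|V_1|+|V_2|+|N[V_1]|+|N[V_2]|\le n+2n=3n .
\]
Equality $5\gamma_G(A)=\Phi(A)$ holds for a single vertex of degree $3$ ($5=1+4$) and for the group $\{a_1,\dots,a_4\}$ of Figure~\ref{fig:ten} ($10=4+6$). Using equally many pieces of the two kinds makes each class half of the vertex set, since $1+4=\frac12(4+6)$; this is the design of Figure~\ref{fig:ten}. The degree condition is needed for each single vertex of $A$: a vertex $a$ of degree $2$ has $5\gamma_G(\{a\})=5>1+3$.

\medskip
\noindent\textbf{No vertex dominates three.} Assume that the vertices of $A$ have degree exactly $3$ and that every vertex $w$ of $G$ dominates at most two vertices of $A$. Let $M$ be the multigraph on $A$ with one edge for each $w$ that dominates exactly two vertices of $A$, joining these two. Let $e$ be its number of edges and $\nu$ the size of a maximum matching. Each $a\in A$ is dominated by the four vertices of $N[a]$, so $M$ has maximum degree at most $4$, and double counting gives $4|A|=|N[A]|+e$. To dominate $A$ we take one vertex for each edge of a maximum matching and one for each unmatched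 vertex, so $\gamma_G(A)\le|A|-\nu$. Since $5(|A|-\nu)=\Phi(A)+e-5\nu$, it suffices that
\[
e\le5\nu .
\]
By the Gallai--Edmonds theorem and a count of degrees, the only danger is a triangle with multiplicities (see Lemma~\ref{lem:slack}). So take $|A|=3$ and let $M$ be such a triangle. Then $\nu=1$ and $e\le6$, and the inequality fails only if $e=6$, when all three vertices have degree $4$. In that case every $w\in N[A]$ dominates exactly two vertices of $A$. Apply this to $w=a\in A$: each $a$ has exactly one neighbor in $A$, so $G[A]$ is a $1$-regular graph on three vertices, which is impossible.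

Here it matters that our sets are closed neighborhoods in a graph. For the abstract $4$-sets $\{1,2,3,4\},\{3,4,5,6\},\{5,6,1,2\}$ one needs two points to meet all of them, and $5\cdot2>3+6$.

\medskip
\noindent\textbf{Vertices that dominate three.} If $b$ dominates exactly a triple $T\subseteq A$, we may choose $b$, at a price of $5$, and remove $T$. Then $T$ leaves $A$ and $b$ leaves $N[A]$, so $\Phi$ falls by at least $4$. If it fell by $5$, the price would be covered; so in a minimal counterexample it falls by exactly $4$, and the triple leaves a deficit of $1$. We shall remove several disjoint triples and recover their deficits from slack in $e\le5\nu$. The minimal counterexample helps: each $x\in T$ will turn out to have exactly one neighbor $x'$ in $A$, its partner, and $x'\notin T$. When $x$ is removed and $x'$ is not, $x$ and $x'$ both become vertices that dominate only $x'$. So $x'$ has degree at most $2$ in the multigraph for the remaining set, which usually creates slack.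

Small components of the multigraph are the exception. Here is an example. Let $b$ be adjacent to $x_1,x_2,x_3$, let each $x_i$ be adjacent also to $x_i'$ and $y_i$, let each $x_i'$ be adjacent also to $y_i$ and $z_i$, and let there be no further vertices or edges. For $A=\{x_1,x_2,x_3,x_1',x_2',x_3'\}$ we have $\Phi(A)=6+13=19$. The set $\{b,x_1',x_2',x_3'\}$ is too expensive, since $20>19$, and the multigraph on $\{x_1',x_2',x_3'\}$ has no edges and no slack. But we may dominate each $x_i'$ by $x_i$ instead of by $x_i'$; then the triple is dominated for free, at a total of $15$.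

In the general proof every triple is paid for by slack, by a partner inside another triple, or by this exchange. The Gallai--Edmonds theorem tells us which of these is available.

\section{A minimal counterexample}\label{sec:min}

Suppose that $5\gamma_G(A)\le\Phi(A)$ fails for some pair $(G,A)$ as in Theorem~\ref{thm:three}. Among all such pairs fix one with $|A|$ minimum and, subject to that, $|E(G)|$ minimum. Then $A\ne\emptyset$. Write $C(w)=N[w]\cap A$ for the set of vertices of $A$ that $w$ dominates; thus $w\in N[A]$ if and only if $C(w)\ne\emptyset$.

\begin{lemma}\label{lem:R}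
Let $D$ be a set of $k\ge1$ vertices dominating $A_0\subseteq A$, and let $r$ be the number of $w\in N[A]$ with $C(w)\subseteq A_0$. Then $|A_0|+r<5k$.
\end{lemma}

\begin{proof}
If $A_0=\emptyset$, then $r=0$ and the claim is trivial. Let $A_0\ne\emptyset$. A vertex $w\in N[A]$ fails to be in $N[A\setminus A_0]$ exactly when $C(w)\subseteq A_0$, so $|N[A\setminus A_0]|=|N[A]|-r$. By minimality of $|A|$,
\[
5\gamma_G(A)\le5k+5\gamma_G(A\setminus A_0)\le5k+\Phi(A)-|A_0|-r .
\]
Since $5\gamma_G(A)>\Phi(A)$, we get $|A_0|+r<5k$.
\end{proof}

\begin{lemma}\label{lem:struct}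
\begin{itemize}
\item[\textup{(i)}] $|C(w)|\le3$ for every $w\in V(G)$.
\item[\textup{(ii)}] Every $a\in A$ has degree exactly $3$, so $|N[a]|=4$.
\item[\textup{(iii)}] If $|C(b)|=3$, then no $w\in N[A]$ with $w\ne b$ has $C(w)\subseteq C(b)$.
\item[\textup{(iv)}] Every component of $G[A]$ is $K_1$ or $K_2$.
\item[\textup{(v)}] If $|C(b)|=3$, then $b\notin A$, and each $x\in C(b)$ has exactly one neighbor $x'$ in $A$. Moreover $C(x)=C(x')=\{x,x'\}$ and $x'\notin C(b)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $|C(w)|\ge4$, take $D=\{w\}$ and $A_0=C(w)$. Here $r\ge1$ because of $w$, so $|A_0|+r\ge5$, contrary to Lemma~\ref{lem:R}.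

(ii) Suppose that after deleting an edge all vertices of $A$ still have degree at least $3$. Then $\gamma_G(A)$ has not decreased and $|N[A]|$ has not increased, so we have a counterexample with the same $|A|$ and fewer edges. Hence every edge of $G$ has an end that lies in $A$ and has degree exactly $3$. If some $a\in A$ had degree at least $4$, all its neighbors would lie in $A$, and $|C(a)|\ge5$ would contradict (i).

(iii) Otherwise $D=\{b\}$, $A_0=C(b)$ has $r\ge2$ (from $b$ and $w$), so $|A_0|+r\ge5$, contrary to Lemma~\ref{lem:R}.

(iv) For $a\in A$ the set $C(a)$ consists of $a$ and its neighbors in $A$, so by (i) $G[A]$ has maximum degree at most $2$. Suppose $x\in A$ has two neighbors $y,z$ in $A$, so that $C(x)=\{x,y,z\}$. If $y$ had no further neighbor in $A$, then $C(y)=\{x,y\}\subseteq C(x)$, contrary to (iii). So in $G[A]$ every neighbor of a vertex of degree $2$ has degree $2$ as well, and each component with more than two vertices is a cycle $c_1c_2\cdots c_k$. We exclude all lengths; for $k\ge4$ we contradict Lemma~\ref{lem:R} with $|D|=2$.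
\begin{itemize}
\item $k=3$: $C(c_1)=C(c_2)$, contrary to (iii).
\item $k=4$: let $Q=\{c_1,\dots,c_4\}$, and let $d_i\notin A$ be the third neighbor of $c_i$. Suppose first that some $C(d_i)\not\subseteq Q$, say $i=4$. Take $D=\{c_2,d_4\}$, which dominates $A_0=Q\cup C(d_4)$. Then $|A_0|\ge5$, and $c_1,\dots,c_4,d_4$ count in $r$, so $|A_0|+r\ge10$. Suppose now that all $C(d_i)\subseteq Q$. The $d_i$ are not all equal, since $|C(d_1)|\le3$. Take $D=\{c_1,c_3\}$ and $A_0=Q$; then $c_1,\dots,c_4$ and at least two of the $d_i$ count in $r$, so $|A_0|+r\ge4+6=10$.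
\item $k=5$: $D=\{c_1,c_3\}$ dominates $A_0=\{c_1,\dots,c_5\}$, and $r\ge5$, so $|A_0|+r\ge10$.
\item $k\ge6$: $D=\{c_2,c_5\}$ dominates $A_0=\{c_1,\dots,c_6\}$, and $C(c_2),\dots,C(c_5)\subseteq A_0$, so $|A_0|+r\ge6+4=10$.
\end{itemize}

(v) By (iv), $|C(a)|\le2$ for $a\in A$, so $b\notin A$. Let $x\in C(b)$; then $x\ne b$. If $x$ had no neighbor in $A$, then $C(x)=\{x\}\subseteq C(b)$, contrary to (iii). So by (iv) its component in $G[A]$ is a $K_2$ with vertices $x,x'$, and $C(x)=C(x')=\{x,x'\}$. If $x'\in C(b)$, then $C(x)\subseteq C(b)$, contrary to (iii).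
\end{proof}

We call $x'$ in (v) the \emph{partner} of $x$. Distinct vertices have distinct partners, by (iv).

\section{The residual multigraph and its slack}\label{sec:slack}

We now remove disjoint triples and study what is left. Choose a maximal family $b_1,\dots,b_t$ ($t\ge0$) of vertices with $|C(b_i)|=3$ whose sets $T_i=C(b_i)$ are pairwise disjoint. Let
\[
T=T_1\cup\dots\cup T_t,\qquad U=A\setminus T,\qquad C_U(w)=C(w)\cap U .
\]
By maximality and Lemma~\ref{lem:struct}(i), $|C_U(w)|\le2$ for all $w$. Let $M$ be the multigraph on $U$ with one edge for each $w$ with $|C_U(w)|=2$, joining the two elements of $C_U(w)$. Let $e=|E(M)|$, let $\nu$ be the size of a maximum matching of $M$, and call $\sigma=5\nu-e$ the \emph{slack}. As each $a\in U$ lies in exactly four of the sets $C_U(w)$, namely those with $w\in N[a]$, the maximum degree of $M$ is at most $4$, and $4|U|=\sum_w|C_U(w)|=|N[U]|+e$, that is,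
\begin{equation}\label{eq:PhiU}
\Phi(U)=5|U|-e .
\end{equation}

Let $v$ be the number of $x\in T$ whose partner lies in $T$, and let $P\subseteq U$ be the set of those partners of elements of $T$ that lie in $U$. The following vertices $w\in N[A]$ have $C(w)\subseteq T$, and so do not belong to $N[U]$: the vertices $b_1,\dots,b_t$, which are not in $A$, and the $v$ vertices $x\in T$ with partner in $T$. Therefore
\begin{equation}\label{eq:peel}
\Phi(A)\ge\Phi(U)+3t+t+v=\Phi(U)+4t+v .
\end{equation}

Taking $b_1,\dots,b_t$, one vertex for each edge of a maximum matching of $M$ and one for each unmatched vertex, we dominate $A$ with $t+|U|-\nu$ vertices. By \eqref{eq:PhiU} and \eqref{eq:peel},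
\[
5(t+|U|-\nu)=5t+\Phi(U)-\sigma\le\Phi(A)+t-\sigma-v .
\]
So we would be done if $t\le\sigma+v$. To see to what extent this is true, we bound $\sigma$ from below in terms of $P$. The link is the following observation: if $x'\in P$ is the partner of $x\in T$, then $C_U(x)=C_U(x')=\{x'\}$, so two of the four sets $C_U(w)$ containing $x'$ are singletons, and
\begin{equation}\label{eq:Pdeg}
\deg_M(x')\le2\quad\text{for }x'\in P .
\end{equation}

We recall the Gallai--Edmonds structure theorem; multiplicities of edges play no role in it. Let $Y$ be the set of vertices of $M$ missed by at least one maximum matching, $S$ the set of vertices outside $Y$ with a neighbor in $Y$, and $R=U\setminus(Y\cup S)$. Then: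
\begin{itemize}
\item every component $K$ of $M[Y]$ is \emph{factor-critical}: for each $c\in K$ the graph $K-c$ has a perfect matching; in particular $|K|$ is odd;
\item every maximum matching of $M$ consists of a perfect matching of $M[R]$, edges matching $S$ into $|S|$ distinct components of $M[Y]$, and in each component $K$ of $M[Y]$ a matching covering all but one vertex of $K$.
\end{itemize}
By definition no edge joins $Y$ to $R$. If a component $K$ is not matched to $S$ by a given maximum matching, then by factor-criticality we may rearrange the matching inside $K$ so that any prescribed vertex of $K$ is the missed one.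

For a component $K$ of $M[Y]$ let $m_K=|P\cap K|$. Call $K$ \emph{special} if $|K|\le3$ and $m_K\ge1$, and let $q$ be the number of special components.

\begin{lemma}\label{lem:slack}
$\sigma\ge|S|+|P|-q$.
\end{lemma}

\begin{proof}
Every edge of $M$ meets $S$, lies in $R$, or lies in a component $K$ of $M[Y]$, and $\nu=|S|+\frac{|R|}2+\sum_K\frac{|K|-1}2$. Hence
\[
\sigma\ge\sum_{s\in S}(5-\deg_Ms)+\Bigl(\frac{5|R|}2-e(R)\Bigr)+\sum_K\Bigl(\frac{5(|K|-1)}2-e(K)\Bigr),
\]
where $e(R)$ and $e(K)$ count the edges of $M$ inside $R$ and $K$.

Each $s\in S$ contributes at least $1$, and at least $3$ if $s\in P$, by \eqref{eq:Pdeg}; together at least $|S|+|P\cap S|$. Summing degrees gives $2e(R)\le4|R|-2|P\cap R|$, so the second term is at least $\frac{|R|}2+|P\cap R|\ge|P\cap R|$. It remains to show that a component $K$ contributes at least $m_K$ if it is not special, and at least $m_K-1$ if it is. Let $|K|=2k+1$. Summing degrees again, $e(K)\le2|K|-m_K=4k+2-m_K$, so the contribution is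
\[
5k-e(K)\ge k-2+m_K .
\]
\begin{itemize}
\item If $k\ge2$, then $K$ is not special and contributes at least $m_K$.
\item If $k=1$ and $m_K\ge1$, then $K$ is special and contributes at least $m_K-1$.
\item If $k=0$, then $e(K)=0$, as $M$ has no loops, and $K$ contributes $0$. This is $m_K$ if $m_K=0$, and $m_K-1$ if $m_K=1$, when $K$ is special.
\item If $k=1$ and $m_K=0$, we need $e(K)\le5$. This is the parity argument of Section~\ref{sec:idea}: if $e(K)=6$, then all three vertices of $K$ have degree $4$ inside $K$, that is, for every $a\in K$ the four sets $C_U(w)$ containing $a$ are $2$-subsets of $K$. Taking $w=a$ we see that each $a\in K$ has exactly one $G$-neighbor in $K$, so $G[K]$ is $1$-regular on three vertices, which is impossible.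
\end{itemize}
As $P$ is the disjoint union of $P\cap S$, $P\cap R$ and the sets $P\cap K$, the lemma follows.
\end{proof}

\section{The dominating set}

Choose one vertex $p_K\in P\cap K$ in each special component $K$. Then $|P|-q$ is the number of elements of $P$ that are not of the form $p_K$, so by Lemma~\ref{lem:slack} each of these, and each element of $S$, can pay for one triple. Only the vertices $p_K$ may fail to pay. If $K$ is matched to $S$, then its mate in $S$ pays. If it is not, we use the exchange seen in Section~\ref{sec:idea}.

Fix a maximum matching $\mu$ of $M$ such that every special component $K$ not matched to $S$ misses exactly $p_K$. Call $T_i$ \emph{free} if each of its three elements has as its partner a vertex $p_K$ with $K$ special and not matched to $S$ by $\mu$. Let $F$ be the number of free $T_i$. Let $D$ consist of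
\begin{itemize}
\item $b_i$ for each $T_i$ that is not free;
\item for each edge of $\mu$, a vertex $w$ for which $C_U(w)$ is the set of its two ends;
\item for each $a\in U$ not covered by $\mu$: if $a=p_K$ for a special $K$, the vertex $x\in T$ whose partner is $a$; otherwise $a$ itself.
\end{itemize}
This set dominates $A$. Indeed, every vertex of $U$ is dominated by the vertices of the second or the third item, since $x$ is adjacent to its partner. A triple that is not free is dominated by its $b_i$, and all three elements of a free triple belong to $D$ by the third item. Moreover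
\begin{equation}\label{eq:D}
|D|\le(t-F)+\nu+(|U|-2\nu)=t-F+|U|-\nu .
\end{equation}

We claim that
\begin{equation}\label{eq:charge}
t-F\le v+\sigma .
\end{equation}
In each $T_i$ that is not free choose an $x\in T_i$ whose partner is not a vertex $p_K$ with $K$ special and not matched to $S$. There are three possibilities.
\begin{itemize}
\item The partner of $x$ lies in $T$. There are at most $v$ such $x$.
\item The partner of $x$ lies in $P$ but is not of the form $p_K$. As distinct vertices have distinct partners, there are at most $|P|-q$ such $x$.
\item The partner of $x$ is $p_K$ for a special $K$ that $\mu$ matches to some $s\in S$. Distinct $x$ give distinct $p_K$, hence distinct $K$ and distinct $s$, so there are at most $|S|$ such $x$.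
\end{itemize}
The $T_i$ are disjoint, so the chosen $x$ are distinct, and $t-F\le v+(|P|-q)+|S|\le v+\sigma$ by Lemma~\ref{lem:slack}.

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:three}]
By \eqref{eq:D}, \eqref{eq:PhiU} and \eqref{eq:peel},
\begin{align*}
5\gamma_G(A)&\le5(t-F)+5|U|-5\nu=5(t-F)+\Phi(U)-\sigma\\
&\le5(t-F)+\Phi(A)-4t-v-\sigma=\Phi(A)+(t-F-v-\sigma)-4F .
\end{align*}
The right side is at most $\Phi(A)$ by \eqref{eq:charge}. This contradicts the choice of $(G,A)$ and proves the inequality. The bound on $f$ was deduced from it in Section~\ref{sec:idea}.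
\end{proof}

\section{Minimum degree two}

We prove Theorem~\ref{thm:two}. Call the vertices of degree at least $3$ \emph{hubs}. The critical case is a graph obtained from a cubic graph on $h$ vertices by subdividing every edge once. It has $n=h+\frac32h=\frac52h$ vertices. The hubs dominate everything, but using all of them for both classes costs $2h$, while $\frac23n=\frac53h$. So we must save $\frac h3$ hubs. When dominating $V_1$, we may omit a set $I$ of hubs from $V_2$, as these need not be dominated, provided no degree-$2$ vertex of $V_1$ has both its neighbors in $I$. So $I$ must be independent in a conflict graph of maximum degree at most $3$ on the hubs of $V_2$. If this graph has an independent set containing a third of its vertices, and likewise for the hubs of $V_1$, we have saved exactly what we need. Brooks' theorem provides this unless $K_4$ appears. In the subdivided $K_4$ with the four hubs as $V_2$, only one hub can be omitted for $V_1$; but there $V_2$ is dominated by two vertices subdividing disjoint edges, and the total is $3+2=5<\frac{20}3$.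

The rest of the proof reduces to this situation, first by shortening long paths of degree-$2$ vertices.

\begin{lemma}\label{lem:contract}
Let $v_0v_1v_2v_3v_4$ be a path in $G$ (so $v_0\ne v_4$) with $v_0v_4\notin E(G)$ and $\deg v_1=\deg v_2=\deg v_3=2$. Let $G'$ be obtained from $G-\{v_1,v_2,v_3\}$ by adding the edge $v_0v_4$. Then $f(G)\le f(G')+2$.
\end{lemma}

\begin{proof}
Let $V_1,V_2$ be a partition of $V(G)$, and let $D_i'$ be a smallest set dominating $V_i\cap V(G')$ in $G'$. It suffices to add one vertex to each $D_i'$ so that it dominates $V_i$ in $G$. If $v_0\in D_i'$ and $v_4\notin D_i'$, add $v_3$: it dominates $v_2,v_3$ and $v_4$, and $v_0$ dominates $v_1$. If $v_4\in D_i'$ and $v_0\notin D_i'$, add $v_1$, by symmetry. If both or none of $v_0,v_4$ are in $D_i'$, then the edge $v_0v_4$ is not needed for the domination of $V_i\cap V(G')$, and we add $v_2$, which dominates $v_1,v_2,v_3$.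
\end{proof}

In Lemma~\ref{lem:contract} the degrees of $v_0$ and $v_4$ do not change, so $\delta(G)\ge2$ implies $\delta(G')\ge2$. We also note that a graph with a \emph{center}, a vertex adjacent to all others, has $f\le2$, which is at most $\frac23$ of its order if it has at least three vertices.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $G$ be a counterexample with $n=|V(G)|$ minimum and, subject to that, $|E(G)|$ minimum. Fix a partition with $\gamma_G(V_1)+\gamma_G(V_2)>\frac23n$. By subadditivity and minimality $G$ is connected. Lemma~\ref{lem:contract} can never be applied to $G$, since it would give $f(G)\le\frac23(n-3)+2=\frac23n$. Let $B$ be the set of hubs. Deleting an edge between two hubs would keep $\delta\ge2$ and, by (F3), would not decrease $f$; so $B$ is independent.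

\medskip
\noindent\textbf{$G$ is not a cycle.} If $n\ge6$, Lemma~\ref{lem:contract} applies to five consecutive vertices of a cycle. Next, $f(C_3)\le2$. In $C_4$ one vertex dominates any given set of at most three vertices, and two vertices dominate all four; so two nonempty classes cost $1$ each, a class equal to $V(C_4)$ costs $2$, and $f(C_4)\le2\le\frac83$. In $C_5$ any two vertices have distance at most $2$, so the class with at most two vertices is dominated by at most one vertex, and the other class by at most two; so $f(C_5)\le3\le\frac{10}3$.

\medskip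
\noindent\textbf{Paths between hubs.} Hence $B\ne\emptyset$, and since $G$ is connected, each component of $G-B$ is a path $w_1\cdots w_j$ of vertices of degree $2$ in $G$, where $w_1$ is adjacent to a hub $u$ and $w_j$ to a hub $u'$. Call the path a \emph{loop} at $u$ if $u=u'$; then $j\ge2$, as $G$ is simple.

\emph{Non-loops have $j\le2$.} If $j=3$, delete $w_1,w_2,w_3$. The distinct hubs $u,u'$ lose one neighbor each, so $\delta\ge2$ still holds. The deleted path has center $w_2$, so by subadditivity and minimality $f(G)\le\frac23(n-3)+2$, a contradiction. If $j\ge4$, then $w_4$ is not adjacent to $u$, and Lemma~\ref{lem:contract} applies to $u\,w_1w_2w_3w_4$.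

\emph{Loops have $j\le4$.} If $j\ge5$, Lemma~\ref{lem:contract} applies to $w_1w_2w_3w_4w_5$.

\medskip
\noindent\textbf{Cutting $G$ into pieces.} Let $L$ be the set of hubs that have a loop, and let $B^\circ=B\setminus L$. Call the vertices of non-loop paths \emph{items}. An item is adjacent to two distinct hubs (if $j=1$) or to exactly one hub (if $j=2$), and all neighbors of hubs in $B^\circ$ are items. Let $F$ be the subgraph induced by $B^\circ$ and all items adjacent to a hub in $B^\circ$. Each remaining item is adjacent to a hub in $L$; we assign it to one such hub. Thus $V(G)$ is partitioned into $V(F)$ and, for each $u\in L$, the set consisting of $u$, the vertices of its loops and its assigned items. We show that all these parts can be cut into pieces so that the total cost of the pieces of each part is at most $\frac23$ of the order of the part. By subadditivity this gives $\gamma_G(V_1)+\gamma_G(V_2)\le\frac23n$, a contradiction.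

\medskip
\noindent\textbf{The pieces at $u\in L$.} Select one loop at $u$. From every other loop $w_1\cdots w_j$ at $u$ with $j\ge3$ split off the path $w_1w_2w_3$, which has a center and three vertices, so that its cost is at most $2=\frac23\cdot3$. What is left of these other loops consists of neighbors of $u$: $w_1,w_2$ if $j=2$, nothing if $j=3$, and $w_4$ if $j=4$. Together with the items assigned to $u$ they form, say, $k\ge0$ \emph{pendants} at $u$. There remains the cycle formed by $u$ and the selected loop $w_1\cdots w_j$, with $k$ pendants attached at $u$.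
\begin{itemize}
\item $j=2$: $u$ is a center, and the cost is at most $2\le\frac23(3+k)$.
\item $j=3$, $k=0$: the cost is at most $f(C_4)\le2\le\frac23\cdot4$.
\item $j=3$, $k\ge1$: use $u,w_1,w_3$ and the pendants, with center $u$, and the single vertex $w_2$, of cost $1$. The cost is at most $3\le\frac23(4+k)$.
\item $j=4$, $k=0$: the cost is at most $f(C_5)\le3\le\frac23\cdot5$.
\item $j=4$, $k\ge1$: use $w_1w_2w_3$, with center $w_2$, and $u,w_4$ and the pendants, with center $u$. The cost is at most $4\le\frac23(5+k)$.
\end{itemize}

\medskip
\noindent\textbf{The piece $F$.} In $F$ let $m$ items be adjacent to two hubs of $B^\circ$ (\emph{internal} items), and $p$ to exactly one (\emph{pendant} items). For $u\in B^\circ$ let $d(u)=\deg_G(u)\ge3$ and let $\pi(u)$ be the number of pendant items adjacent to $u$. Then $\sum d(u)=2m+p$ and $\sum\pi(u)=p$, so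
\[
\tfrac23|V(F)|=\tfrac23\bigl(|B^\circ|+m+p\bigr)=\sum_{u\in B^\circ}\Bigl(\tfrac23+\tfrac{d(u)+\pi(u)}3\Bigr)\ge2|B^\circ|-\tfrac13|S^*|,
\]
where $S^*=\{u\in B^\circ:d(u)=3,\ \pi(u)=0\}$; indeed a summand is at least $2$ if $d(u)+\pi(u)\ge4$, and equals $\frac53$ for $u\in S^*$. So it suffices to save $\frac13|S^*|$ hubs compared with using $B^\circ$ for both classes.

Let $Q_2$ be the simple graph on $S^*\cap V_2$ in which two hubs are adjacent if they have a common neighbor that is an item in $V_1$. Its maximum degree is at most $3$. Suppose that $Q_2$ has a component $K_4$. Each of its four hubs has three neighbors in $G$ and three in $Q_2$, so its three neighboring items lie in $V_1$ and join it to the other three hubs, one each. The four hubs and the six items involved then form a component of $G$, hence all of $G$, with the hubs as $V_2$ and the items as $V_1$; in particular $n=10$. Three hubs dominate $V_1$, and two items, joining disjoint pairs of hubs, dominate $V_2$. So $\gamma_G(V_1)+\gamma_G(V_2)\le5<\frac{20}3$, contrary to the choice of the partition.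

Now Brooks' theorem, which says that a connected graph of maximum degree $3$ other than $K_4$ is $3$-colorable, applies to the components of $Q_2$ of maximum degree $3$; the other components are paths, cycles or single vertices, and $3$-colorable too. So there is a set $I_2\subseteq S^*\cap V_2$, independent in $Q_2$, with $|I_2|\ge\frac13|S^*\cap V_2|$. Independence means that no item in $V_1$ has two neighbors in $I_2$. Exchanging the roles of $V_1$ and $V_2$, we find $I_1\subseteq S^*\cap V_1$ with $|I_1|\ge\frac13|S^*\cap V_1|$ such that no item in $V_2$ has two neighbors in $I_1$.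

The set $B^\circ\setminus I_2$ dominates $V_1\cap V(F)$ in $F$. It contains all hubs of $V_1\cap B^\circ$, as $I_2\subseteq V_2$. An internal item in $V_1$ does not have both its hubs in $I_2$. A pendant item is adjacent to a hub of $B^\circ$ with $\pi>0$, which is not in $S^*$ and so not in $I_2$. In the same way $B^\circ\setminus I_1$ dominates $V_2\cap V(F)$. So the cost of $F$ is at most
\[
2|B^\circ|-|I_1|-|I_2|\le2|B^\circ|-\tfrac13|S^*|\le\tfrac23|V(F)| .\qedhere
\]
\end{proof}

\section{Minimum degree four and five}\label{sec:45}

\begin{proposition}
If $\delta(G)\ge4$, then $f(G)\le\frac47|V(G)|$; if $\delta(G)\ge5$, then $f(G)\le\frac59|V(G)|$. Hence $\frac8{15}\le c_4\le\frac47$ and $\frac12\le c_5\le\frac59$.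
\end{proposition}

\begin{proof}
Let $n=|V(G)|$ and let $V_1,V_2$ be a partition of $V(G)$. Let $H$ be the hypergraph on $V(G)\times\{1,2\}$ with the edges $N[v]\times\{i\}$ for $v\in V_i$, $i=1,2$. A transversal of $H$, that is, a set of points meeting all edges, is the same as a pair of sets dominating $V_1$ and $V_2$. So the minimum size $\tau(H)$ of a transversal is $\gamma_G(V_1)+\gamma_G(V_2)$. The hypergraph has $2n$ vertices and at most $n$ edges, each of size at least $\delta(G)+1$. Let $k\le\delta(G)+1$, replace each edge by a $k$-subset of it and delete repetitions. The resulting $k$-uniform hypergraph $H'$ has $2n$ vertices, at most $n$ edges, and $\tau(H')\ge\tau(H)$. By the theorem of Chv\'atal and McDiarmid \cite{CM} on $k$-uniform hypergraphs,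
\[
\tau(H')\le\frac{|V(H')|+\lfloor k/2\rfloor|E(H')|}{\lfloor 3k/2\rfloor}.
\]
For $k=5$ the right side is at most $\frac{2n+2n}7$, and for $k=6$ it is at most $\frac{2n+3n}9$. The lower bound for $c_4$ is Theorem~\ref{thm:counter}(b), and that for $c_5$ is the known lower bound quoted in the introduction.
\end{proof}

The same argument with $k=3$ and $k=4$ gives only $f(G)\le\frac34n$ for $\delta(G)\ge2$ and $f(G)\le\frac23n$ for $\delta(G)\ge3$. Theorems~\ref{thm:two} and~\ref{thm:three} improve on this by using that the edges of the hypergraph are closed neighborhoods in a graph.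

\begin{thebibliography}{9}
\bibitem{CM} V. Chv\'atal and C. McDiarmid, \emph{Small transversals in hypergraphs}, Combinatorica \textbf{12} (1992), 19--26.
\bibitem{DPG} \emph{Domination in Partitioned Graphs}, \texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1169}.
\end{thebibliography}

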